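\title{Covering properly colored graphs by linearly many rainbow paths}

\begin{abstract}
We prove that the edges of every properly edge-colored graph on $n$ vertices can be covered by at most $17000\,n$ rainbow paths. This confirms a conjecture of Bonamy, Botler, Dross, Naia and Skokan. The cover is built in phases $r=0,1,2,\dots$. In phase $r$ the uncovered edges form a random-like set of density $p=2^{-r}$; a weighted long-path lemma and the minimax theorem give a distribution on rainbow paths that hits almost every uncovered edge with probability $\Omega(1/(pn))$, so that $O(pn)$ random paths halve the density again. We also deduce a weighted form and an extension to colorings in which each color appears at most $k$ times at a vertex.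
\end{abstract}

\section{Introduction}

All graphs are finite and simple. An edge-coloring $c\colon E(G)\to\mathbb N$ is \emph{proper} if $c(e)\ne c(f)$ for any two distinct edges $e,f$ with a common endpoint. A subgraph is \emph{rainbow} if its edges have pairwise distinct colors. A \emph{rainbow path cover} of $G$ is a family of rainbow paths, not necessarily edge-disjoint, that together contain every edge of $G$. How many paths does a properly colored graph on $n$ vertices need?

A single edge is a rainbow path, so $|E(G)|$ paths suffice. A path contains at most two edges of a star, so the star with $n-1$ edges needs $(n-1)/2$ paths. Bonamy, Botler, Dross, Naia and Skokan conjectured that the linear order is the truth: there is an absolute constant $C$ such that every graph $G$, with every proper edge-coloring, has a rainbow path cover with at most $C|V(G)|$ paths. We take the problem from \cite{RPC}. Kaique, Hoppen, Mendon\c{c}a, Mota and Naia proved a version for random graphs: for every $\varepsilon>0$ there is $C=C(\varepsilon)>0$ such that if $p\ge n^{\varepsilon-1}$, then with high probability $G(n,p)$ has the property that, for every proper edge-coloring, its edges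 can be covered by $Cn$ rainbow paths. We prove the conjecture.

\begin{theorem}\label{thm:main}
Every properly edge-colored graph on $n$ vertices has a rainbow path cover with at most $17000\,n$ paths.
\end{theorem}

A small cover forces a heavy path for every weighting of the edges. For a weight $w$ on the edges and a set or subgraph $H$ we write $w(H)$ for the total weight of the edges of $H$, and we count a single vertex as a path.

\begin{corollary}\label{cor:weighted}
Let $G$ be a properly edge-colored graph on $n\ge1$ vertices and let $w\colon E(G)\to[0,\infty)$. Then $G$ contains a rainbow path of weight at least $w(E(G))/(17000\,n)$.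
\end{corollary}

\begin{proof}
If $G$ has no edge, a one-vertex path suffices. Otherwise the at most $17000\,n$ paths of Theorem~\ref{thm:main} have total weight at least $w(E(G))$, so one of them is heavy enough.
\end{proof}

The proof of Theorem~\ref{thm:main} runs in the opposite direction: it first finds heavy rainbow paths for all weightings of a suitable edge set, and then builds the cover from them.

Call an edge-coloring \emph{locally $k$-bounded} if each color appears on at most $k$ edges at each vertex; proper means locally $1$-bounded. The number of paths needed grows linearly in $k$.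

\begin{theorem}\label{thm:local}
Every locally $k$-bounded edge-colored graph on $n$ vertices has a rainbow path cover with at most $17000(k+1)n$ paths. Conversely, for every $k\ge1$ there are infinitely many $n$ and locally $k$-bounded colored graphs on $n$ vertices for which every rainbow path cover has at least $kn/2$ paths.
\end{theorem}

We do not determine the optimal constant $C$ in the conjecture; Theorem~\ref{thm:main} and Example~\ref{ex:K4} give $\frac34\le C\le 17000$.

Section~\ref{sec:greedy} shows that the greedy cover loses a logarithm, and Section~\ref{sec:regular} shows on regular graphs how to avoid the loss. Sections~\ref{sec:links}--\ref{sec:minimax} treat one phase of the construction and are deterministic. Sections~\ref{sec:process} and~\ref{sec:count} run the phases and count the paths, and Section~\ref{sec:local} finishes the proof of Theorem~\ref{thm:local}.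

Throughout, unless said otherwise, $G$ is a properly colored graph with vertex set $V$, $n=|V|\ge1$, and $d(v)$ and $N(v)$ are the degree and the neighborhood of $v$ \emph{in $G$}. For $U\subseteq E(G)$, $\deg_U(v)$ is the number of edges of $U$ at $v$. The \emph{star} at $v$ is the set of all edges at $v$. Properness will be used in the following form: a vertex and a color determine at most one neighbor; equivalently, each color class is a matching.

\section{Lower bounds and the greedy cover}\label{sec:greedy}

The simplest lower bound on the size of a cover is the number of edges divided by the length of a longest rainbow path.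

\begin{example}\label{ex:cube}
Let $k,t\ge1$ and let $Q_{kt}$ be the hypercube on $n=2^{kt}$ vertices, in which two $0$--$1$ vectors are adjacent if they differ in exactly one coordinate, the \emph{direction} of the edge. Split the $kt$ directions into $t$ groups of size $k$ and color each edge by the group of its direction. Each vertex has one edge in each direction, so the coloring is locally $k$-bounded. There are $t$ colors, so a rainbow path has at most $t$ edges, and there are $ktn/2$ edges. Hence every rainbow path cover has at least $kn/2$ paths. For $k=1$ the coloring is proper, and the linear order in Theorem~\ref{thm:main} cannot be improved.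
\end{example}

\begin{example}\label{ex:K4}
Color $K_4$ properly with three colors. Each class is a matching with at most two of the six edges, so the classes are the three perfect matchings. A path $abcd$ then has $c(ab)=c(cd)$, so rainbow paths have at most two edges, and three paths are needed. A disjoint union of such copies of $K_4$ needs $\frac34n$ paths.
\end{example}

For proper colorings this way of counting never gives more than $2n$.

\begin{lemma}\label{lem:greedy}
A properly colored graph with $n$ vertices and $h\ge1$ edges has a rainbow path with more than $h/(2n)$ edges.
\end{lemma}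

\begin{proof}
Delete, one at a time, vertices of current degree less than $h/n$. If all vertices were deleted, fewer than $n\cdot h/n$ edges would be deleted in total, which is absurd. So we are left with a subgraph of minimum degree $\delta\ge h/n>0$. Take in it a longest rainbow path, with $\ell\ge1$ edges and last vertex $v$. Every neighbor $y$ of $v$ in the subgraph lies on the path ($\ell$ candidates), or $vy$ has the color of one of the first $\ell-1$ edges (at most one $y$ per color); the color of the last edge leads only to a vertex on the path. So $\delta\le2\ell-1$, and $\ell>h/(2n)$.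
\end{proof}

In terms of the average degree $d=2h/n$, there is always a rainbow path with more than $d/4$ edges, while the cube $Q_d$ colored by directions has none with more than $d$ edges. Thus the guaranteed length has the order of the average degree, and $n$ paths of this order have as many edges as the graph. This is the reason to expect a linear cover.

Apply Lemma~\ref{lem:greedy} repeatedly to the graph of uncovered edges. Each path covers more than a $1/(2n)$ fraction of what is left, so after $j$ paths at most $\frac12n^2\exp(-j/(2n))$ edges are left. After $\lceil 2n\ln n\rceil$ paths fewer than $n$ edges remain, and we obtain a cover with $O(n\log n)$ paths. The logarithm arises because every halving of the uncovered set costs order $n$ paths: when the uncovered set shrinks, the guaranteed paths become shorter in proportion.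

Paths of a cover may reuse edges, and the greedy argument ignores this. Suppose that $G$ is $d$-regular and a fraction $p$ of the edges is uncovered. If we could use covered edges to travel between uncovered ones, and so find rainbow paths with order $d$ uncovered edges rather than order $pd$, then $O(pn)$ paths would halve the uncovered set, and $\sum_r 2^{-r}n\le 2n$.

\section{The regular case}\label{sec:regular}

The plan cannot work for an arbitrary uncovered set $U$ of density about $p$. In $Q_d$ colored by directions, let $U$ be the union of $pd$ color classes: a rainbow path contains at most $pd$ of its $pdn/2$ edges, so $U$ needs $n/2$ paths. In $K_n$, let $U$ consist of all edges that meet a given set of $pn$ vertices: a path contains at most $2pn$ of its at least $pn(n-1)/2$ edges, so $U$ needs $(n-1)/4$ paths. So $U$ must be spread out over color classes and over stars. In a regular graph this is also enough.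

The building block is a path with one edge of $U$ in the middle. A \emph{link} is a quadruple $(a,u,v,b)$ of distinct vertices such that $a\,u\,v\,b$ is a rainbow path. It \emph{starts} at $a$, \emph{ends} at $b$, and has \emph{middle edge} $uv$; its \emph{reversal} is $(b,v,u,a)$. We regard vertices and colors as distinct objects. A set $\Phi$ of vertices and colors \emph{blocks} the link $(a,u,v,b)$ if it contains one of $u,v,b$ or one of $c(au),c(uv),c(vb)$; the start $a$ is not tested. If $P$ is a rainbow path with last vertex $a$, and $\Phi$ consists of the other vertices and all colors of $P$, then any link that starts at $a$ and is not blocked by $\Phi$ extends $P$ to a rainbow path.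

\begin{proposition}\label{prop:model}
Let $G$ be $d$-regular with $d\ge8$, let $p>0$, and let $U\subseteq E(G)$ satisfy:
\begin{enumerate}
\item[(a)] $\deg_U(u)\le2pd$ for every vertex $u$;
\item[(b)] for every vertex $a$ and color $\alpha$, at most $2pd$ neighbors of $a$ are incident with an edge of $U$ of color $\alpha$.
\end{enumerate}
Then for every nonempty $H\subseteq U$ there is a rainbow path with at least $|H|/(72pn)$ edges of $H$.
\end{proposition}

\begin{proof}
Consider the links with middle edge in $H$.

\emph{Supply.} Fix $uv\in H$ with this orientation. There are $d-1$ choices of $a\in N(u)\setminus\{v\}$, and then at least $d-3$ choices of $b\in N(v)\setminus\{u\}$ with $b\ne a$ and $c(vb)\ne c(au)$. Consecutive edges have distinct colors because $c$ is proper. So there are at least $(d-1)(d-3)\ge d^2/2$ links $(a,u,v,b)$.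

\emph{Blocking.} Fix a start $a$ and one forbidden object. If it is the vertex $u$, or the color of $au$, then $u$ is determined, and there are at most $2pd$ choices of $v$ by (a) and $d$ choices of $b$. If it is the vertex $v$, or the color of $uv$, then there are at most $2pd$ choices of $u$, by (a) applied to $v$ or by (b); then $v$ is determined, and there are $d$ choices of $b$. If it is the vertex $b$, or the color of $vb$, then there are $d$ choices of $u$ and at most $2pd$ choices of $v$, and $b$ is determined. So one object blocks at most $6pd^2$ links that start at $a$.

\emph{Core.} Let $M$ be the multigraph on $V$ with one edge $ab$ for each pair formed by a link from $a$ to $b$ and its reversal. It has at least $|H|d^2/2$ edges. As in the proof of Lemma~\ref{lem:greedy}, there is a nonempty $X\subseteq V$ such that every $a\in X$ is the start of at least $|H|d^2/(2n)$ links that end in $X$.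

\emph{Walk.} Start at a vertex of $X$ and append links that end in $X$. After $k$ links there are $3k$ forbidden vertices and $3k$ forbidden colors, which block at most $36kpd^2$ links at the current end. We can continue as long as $36kpd^2<|H|d^2/(2n)$, so we reach $k\ge|H|/(72pn)$.
\end{proof}

Lemma~\ref{lem:greedy} applied to $H$ gives $|H|/(2n)$ edges; Proposition~\ref{prop:model} gains a factor $1/(36p)$. The gain comes from the outer edges of the links. The at most $2pd$ edges of $U$ at a vertex can all be blocked by as many colors. But a typical vertex starts order $pd^3$ links, one object blocks only $O(pd^2)$ of them, and so order $d$ objects are needed to block them all. The two examples above violate (b) and (a), respectively.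

Three things separate Proposition~\ref{prop:model} from Theorem~\ref{thm:main}.

\emph{The next uncovered set must again be spread out.} Applying Proposition~\ref{prop:model} greedily halves $U$ with $O(pn)$ paths, but gives no control of (a) and (b) with $p/2$ in place of $p$. We shall instead sample paths at random from a distribution that hits each uncovered edge with probability $\Omega(1/(pn))$. The minimax theorem produces this distribution once we have a heavy path for every \emph{weighting} of $U$. Applying the unweighted statement to the best level set $H_x=\{e:w(e)\ge x\}$ is not enough: it gives weight of order $\max_x x|H_x|/(pn)$, and for $w(e_i)=1/i$ we have $x|H_x|\le1$ while the total weight is a harmonic sum. A path must collect weight from all levels; this is the subject of Section~\ref{sec:heavy}.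

\emph{Degrees vary.} Links will be weighted so that each middle edge supplies constant weight, and the blocking bound at $a$ will be proportional to a quantity $m(a)$ that is bounded only on average.

\emph{A random set is spread out only at most places.} The edges at which a needed bound fails will be set aside and covered one by one; their expected total number must be $O(n)$.

\section{Links in an arbitrary graph}\label{sec:links}

In this section and the next two we fix $p\in(0,1]$ and a set $U\subseteq E(G)$ such that
\begin{equation}\label{eq:degree}
\text{both endpoints of every edge of $U$ have degree at least $64/p$.}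
\end{equation}
We select a subset $L\subseteq U$ and a weighted family of links with middle edges in $L$ for which supply and blocking hold. No randomness is involved, and nothing is yet claimed about the size of $U\setminus L$.

\subsection*{Weights and the measure $m$}

Give the link $(a,u,v,b)$ the weight $\omega=1/(d(u)d(v))$. It is invariant under reversal, and the links $(a,u,v,b)$ with given $u,v$ have total weight at most $1$. If $U$ has density about $p$, a forbidden object in the middle position blocks at $a$ weight about $p\sum_{u\in N(a)}1/d(u)$, and one in the last position blocks weight about $p\sum_{u\in N(a)}\frac1{d(u)}\sum_{v\in N(u)}\frac1{d(v)}$. So we put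
\[
S(a)=\sum_{u\in N(a)}\frac1{d(u)},\qquad S_2(a)=\sum_{u\in N(a)}\frac{S(u)}{d(u)},\qquad m(a)=1+S(a)+S_2(a),
\]
and $m(X)=\sum_{a\in X}m(a)$. In a regular graph with edges $m\equiv3$. In general $m$ is unbounded (the center of a star has $S=n-1$), but it is bounded on average. In $\sum_aS(a)$ each non-isolated vertex $u$ contributes $d(u)\cdot1/d(u)=1$, so $\sum_aS(a)\le n$; in $\sum_aS_2(a)$ it contributes $S(u)$, so $\sum_aS_2(a)\le n$. Hence
\begin{equation}\label{eq:m}
m(a)\ge1\ \text{ for all } a,\qquad m(V)\le3n.
\end{equation}

\subsection*{Scales and overloading}

The analogue of condition (b) bounds a sum of terms $1/d(y)$ over some neighbors $y$ of $a$. For a random $U$, the terms from neighbors of low degree are large and make the sum fluctuate. An edge at a vertex of high degree must not be set aside because of such fluctuations, since there are too many such edges. We therefore split the sum according to the degree of $y$ and test each edge only at the scales of its own endpoints.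

For $d(y)\ge1$ let $D(y)$ be the power of $2$ with $D(y)\le d(y)<2D(y)$. A \emph{scale} is a power of $2$, say $D$, with $pD\ge32$. By \eqref{eq:degree}, $D(y)>d(y)/2\ge32/p$ is a scale whenever $y$ is an endpoint of an edge of $U$. Put
\[
N_D(a)=\{y\in N(a):D(y)=D\},\qquad S_D(a)=\sum_{y\in N_D(a)}\frac1{d(y)},\qquad \epsilon_D=\frac{2p}{\sqrt{pD}}.
\]
The sum of $S_D(a)$ over all scales is at most $S(a)$. The error terms $\epsilon_D$ form a geometric series with ratio $2^{-1/2}$ and first term at most $2p/\sqrt{32}$, so
\begin{equation}\label{eq:eps}
\sum_{D}\epsilon_D\le\frac{2p}{\sqrt{32}\,(1-2^{-1/2})}=\frac{2p}{\sqrt{32}-4}<2p .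
\end{equation}

For a color $\alpha$ let $U[\alpha]$ be the set of vertices incident with an edge of $U$ of color $\alpha$, and for a vertex $v$ let $U[v]=\{y:yv\in U\}$.

\begin{definition}\label{def:over}
An endpoint $u$ of an edge of $U$ is \emph{overloaded} if $\deg_U(u)/d(u)>2p+\epsilon_{D(u)}$. A triple $(a,D,\varphi)$, where $a$ is a vertex, $D$ is a scale and $\varphi$ is a vertex or a color, is \emph{overloaded} if
\[
\sum_{y\in N_D(a)\cap U[\varphi]}\frac1{d(y)}>2pS_D(a)+\epsilon_D .
\]
An edge $e\in U$ is \emph{bad} if, for at least one of the two ways of writing $e=uv$,
\begin{enumerate}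
\item[(B1)] $u$ is overloaded, or
\item[(B2)] $(u,D(v),u)$ is overloaded, or
\item[(B3)] for more than $d(u)/8$ vertices $a\in N(u)$, one of $(a,D(u),c(e))$ and $(a,D(u),v)$ is overloaded.
\end{enumerate}
Let $L\subseteq U$ be the set of edges that are not bad.
\end{definition}

In (B2) the sum runs over the $y\in N_D(u)$ with $uy\in U$. Condition (B3) tolerates some overloaded starts $a$; we simply do not use them. This tolerance will let us bound the probability of (B3) by Markov's inequality, where forbidding all overloaded starts would cost a union bound over $d(u)$ events.

For $uv\in L$, with this orientation, let $R(u,v)$ be the set of $a\in N(u)\setminus\{v\}$ such that neither $(a,D(u),c(uv))$ nor $(a,D(u),v)$ is overloaded. Since (B3) fails and $d(u)\ge64$,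
\[
|R(u,v)|\ge\tfrac78d(u)-1\ge\tfrac34d(u).
\]
Let $\Gamma$ be the set of quadruples $(a,u,v,b)$ with
\[
uv\in L,\qquad a\in R(u,v),\qquad b\in R(v,u),\qquad a\ne b,\qquad c(au)\ne c(vb).
\]
The four vertices are distinct and consecutive edges have distinct colors, so these are links. The conditions are symmetric, so $\Gamma$ is closed under reversal.

\begin{lemma}[Supply]\label{lem:supply}
For every $uv\in L$, the links of $\Gamma$ of the form $(a,u,v,b)$ have total weight at least $\frac12$.
\end{lemma}

\begin{proof}
Given $a\in R(u,v)$, at most one $b\in R(v,u)$ equals $a$ and at most one has $c(vb)=c(au)$. So the number of pairs $(a,b)$ is at least $|R(u,v)|\,|R(v,u)|-2d(u)\ge\frac9{16}d(u)d(v)-2d(u)$. This is at least $\frac12d(u)d(v)$ because $d(v)/16\ge2$.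
\end{proof}

\begin{lemma}[Blocking]\label{lem:block}
For every vertex $a$ and every set $\Phi$ of vertices and colors, the links of $\Gamma$ that start at $a$ and are blocked by $\Phi$ have total weight at most $5p\,m(a)|\Phi|$.
\end{lemma}

\begin{proof}
It suffices to treat $\Phi=\{\varphi\}$. We use that for fixed $u,v$ the links $(a,u,v,b)$ have total weight at most $d(v)/(d(u)d(v))=1/d(u)$.

\emph{First position: $\varphi=u$ or $\varphi=c(au)$.} The vertex $u$ is determined, and the weight is at most $\deg_L(u)/d(u)$. If this is not zero, then $u$ is an endpoint of an edge of $L$, so (B1) fails for $u$, and the weight is at most $2p+\epsilon_{D(u)}\le2p+2p/\sqrt{32}<3p$.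

\emph{Middle position: $\varphi=v$ or $\varphi=c(uv)$.} For each $u$ there is at most one $v$, and $u\in N(a)\cap U[\varphi]$. Group the links by the scale $D=D(u)$. If some such link $(a,u,v,b)\in\Gamma$ has $D(u)=D$, then $a\in R(u,v)$, so $(a,D,\varphi)$ is not overloaded, and the links of scale $D$ have weight at most $\sum_{u\in N_D(a)\cap U[\varphi]}1/d(u)\le2pS_D(a)+\epsilon_D$. By \eqref{eq:eps} the total is at most $2pS(a)+2p$.

\emph{Last position: $\varphi=b$ or $\varphi=c(vb)$.} For each pair $(u,v)$ there is at most one $b$, so the weight is at most
\[
\sum_{u\in N(a)}\frac1{d(u)}\sum_{v:\,uv\in L}\frac1{d(v)}.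
\]
Group the inner sum by $D=D(v)$. If some $uv\in L$ has $D(v)=D$, then (B2) fails, so $(u,D,u)$ is not overloaded and the terms of scale $D$ add up to at most $2pS_D(u)+\epsilon_D$. Hence the inner sum is at most $2pS(u)+2p$, and the total is at most $2pS_2(a)+2pS(a)$.

The three bounds add up to $p\,(5+4S(a)+2S_2(a))\le5p\,m(a)$.
\end{proof}

When $\varphi$ is a color, each of the three cases uses properness: $\varphi$ determines $u$ from $a$, $v$ from $u$, and $b$ from $v$.

\section{Heavy rainbow paths}\label{sec:heavy}

The following proposition is the weighted and irregular form of Proposition~\ref{prop:model}. Its proof uses only \eqref{eq:m}, Lemmas~\ref{lem:supply} and~\ref{lem:block}, and invariance under reversal.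

\begin{proposition}\label{prop:heavy}
Let $w\colon L\to[0,\infty)$ be nonzero, extend it by $0$ to $E(G)$, and let $w_{\max}=\max w$. Then $G$ has a rainbow path $P$ with
\[
w(P)\ge\frac{w(L)}{1350\,pn}-\frac85\,w_{\max}.
\]
\end{proposition}

\subsection*{Levels, rounds and cores}

For a \emph{level} $x>0$ let $H_x=\{e\in L:w(e)\ge x\}$. For $a,b\in V$ let $\omega_x(a,b)$ be the total weight of the links of $\Gamma$ that start at $a$, end at $b$ and have middle edge in $H_x$; we call them \emph{$x$-links}. Put $\omega_x(a,Z)=\sum_{b\in Z}\omega_x(a,b)$. Then:
\begin{enumerate}
\item[(W1)] $\omega_x(a,b)=\omega_x(b,a)$ and $\omega_x(a,a)=0$, by reversal and because links have distinct ends.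
\item[(W2)] $\sum_{\{a,b\}}\omega_x(a,b)\ge\frac12|H_x|$, the sum over unordered pairs. Indeed, this sum counts one link from each pair of mutually reverse $x$-links, and such a pair with middle edge $uv$ contains exactly one link of the form $(a,u,v,b)$; apply Lemma~\ref{lem:supply}.
\item[(W3)] $\omega_x(a,b)$ is nonincreasing in $x$. If $x_1<\dots<x_k=w_{\max}$ are the positive values of $w$ and $x_0=0$, then $\omega_x=\omega_{x_i}$ for $x\in(x_{i-1},x_i]$, and $\omega_x=0$ for $x>w_{\max}$.
\end{enumerate}

The path will be built in rounds $s=0,1,\dots$, each of which appends two links or nothing, and so forbids at most $12$ new objects. During round $s$ fewer than $12(s+1)$ objects are forbidden. With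
\[
q_s=60p(s+1),
\]
Lemma~\ref{lem:block} says that they block weight less than $q_sm(a)$ at any start $a$. So a family of links from $a$ of weight more than $q_sm(a)$ always contains an unblocked link in round $s$.

Put $\tau=360p$, so that $6q_s=\tau(s+1)$. For $s\ge0$ and $x>0$, the \emph{core} $X_s(x)$ is the largest set $X\subseteq V$ with
\begin{equation}\label{eq:core}
\omega_x(b,X)\ge\tau(s+1)\,m(b)\quad\text{for all } b\in X .
\end{equation}
It exists because the empty set satisfies \eqref{eq:core} and a union of sets that satisfy \eqref{eq:core} satisfies it too. A set that satisfies \eqref{eq:core} for $s+1$ satisfies it for $s$, so $X_{s+1}(x)\subseteq X_s(x)$. Fix an integer $T\ge0$ such that $\tau(T+1)$ exceeds the total weight of $\Gamma$. Since $m\ge1$, we have $X_s(x)=\emptyset$ for all $s\ge T$ and $x>0$.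

The deletion argument of Lemma~\ref{lem:greedy} shows that one core is nonempty. We need a bound on all cores together.

\begin{lemma}\label{lem:cores}
For every $x>0$, $\displaystyle\sum_{s=0}^{T-1}m(X_s(x))\ge\frac{|H_x|}{2\tau}-3n$.
\end{lemma}

\begin{proof}
Write $X_s=X_s(x)$ and $X_{-1}=V$, and let $\lambda(b)$ be the number of $s\ge0$ with $b\in X_s$. Thus $\lambda(b)=j$ for $b\in X_{j-1}\setminus X_j$, and $\sum_{s<T}m(X_s)=\sum_b\lambda(b)m(b)$.

We delete the vertices one at a time, in stages $j=0,1,\dots,T$; stage $j$ leads from $X_{j-1}$ to $X_j$. Let $Z$ be the current set, with $X_j\subsetneq Z\subseteq X_{j-1}$. By the maximality of $X_j$, some $b\in Z$ has $\omega_x(b,Z)<\tau(j+1)m(b)$. This $b$ is not in $X_j$, since vertices of $X_j$ send weight at least $\tau(j+1)m(b)$ into $X_j\subseteq Z$. So $\lambda(b)=j$. Delete $b$. As $X_T=\emptyset$, every vertex is deleted in the end.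

Each unordered pair $\{b,b'\}$ is counted in $\omega_x(b,Z)$ at the moment when the first of its vertices, say $b$, is deleted. By (W2),
\[
\tfrac12|H_x|\le\sum_b\tau(\lambda(b)+1)m(b)\le\tau\sum_b\lambda(b)m(b)+3\tau n. \qedhere
\]
\end{proof}

\subsection*{Values}

In Proposition~\ref{prop:model} the walk stays in one core. Now the core $X_s(x)$ shrinks as $s$ grows and as $x$ grows, so a heavy path should use high levels in early rounds and low levels later. But $X_{s+1}(x')$ with $x'<x$ need not contain $X_s(x)$, so a schedule of levels fixed in advance may strand the walk. We therefore work backward and attach to each vertex $b$ a value $F_s(b)$: a weight that can be collected from $b$ in rounds $s,s+1,\dots$, whichever $12s$ objects are forbidden beforehand. A round is worth playing from $b$ only if it ends at a vertex $b'$ with $F_{s+1}(b')\ge F_{s+1}(b)$.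

One link does not achieve this often enough. Picture a core in which all links join one central vertex of low value to many outer vertices of high value. Every link from an outer vertex leads down, but a second link leads back up. This is why a round has two links, and why we record for the intermediate vertex the value that it can reach against any blocking.

Put $F_T\equiv0$. Let $0\le s<T$, suppose that $F=F_{s+1}\colon V\to[0,\infty)$ is defined, and write $q=q_s$. For $x>0$ and $a\in V$, the \emph{reach} $\rho_x(a)$ is the largest $y\in F(V)$ with
\[
\omega_x\bigl(a,\{b':F(b')\ge y\}\bigr)>q\,m(a),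
\]
and $\rho_x(a)=-\infty$ if there is no such $y$. We say that $b$ \emph{gains at level $x$} (in round $s$) if
\[
\omega_x\bigl(b,\{a:\rho_x(a)\ge F(b)\}\bigr)>q\,m(b).
\]
If $0<x'<x$, then $\omega_{x'}\ge\omega_x$, hence $\rho_{x'}\ge\rho_x$, and a vertex that gains at level $x$ gains at level $x'$. With (W3) this shows that the set of levels at which $b$ gains is empty or an interval $(0,x_i]$. Let $g_s(b)$ be its largest element, or $0$ if it is empty. Then $0\le g_s(b)\le w_{\max}$, and for $x>0$ the vertex $b$ gains at level $x$ if and only if $x\le g_s(b)$. Define
\[
F_s(b)=F_{s+1}(b)+2g_s(b).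
\]

\begin{lemma}\label{lem:value}
Let $0\le s\le T$ and $b\in V$, and let $\Phi$ be a set of at most $12s$ vertices and colors with $b\notin\Phi$. Then there is a rainbow path with first vertex $b$ that uses no vertex or color of $\Phi$ and has weight at least $F_s(b)$.
\end{lemma}

\begin{proof}
We use downward induction on $s$. For $s=T$ take the one-vertex path $b$. Let $s<T$, $F=F_{s+1}$, $q=q_s$ and $x=g_s(b)$. If $x=0$, then $F_s(b)=F(b)$ and the statement for $s+1$ applies to the same $\Phi$. Let $x>0$, so that $b$ gains at level $x$.

By Lemma~\ref{lem:block}, $\Phi$ blocks weight at most $60ps\,m(b)<q\,m(b)$ at $b$. So there is an $x$-link $(b,u,v,a)$, not blocked by $\Phi$, with $\rho_x(a)\ge F(b)$. Let $\Phi'$ consist of $\Phi$, the vertices $b,u,v$ and the three colors of this link. Then $|\Phi'|\le12s+6$ and $a\notin\Phi'$.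

The set $\Phi'$ blocks weight at most $5p(12s+6)m(a)<q\,m(a)$ at $a$. Since $\rho_x(a)\ge F(b)>-\infty$, the $x$-links from $a$ into $\{b':F(b')\ge\rho_x(a)\}$ have weight more than $q\,m(a)$. So there is an $x$-link $(a,v',u',b')$, not blocked by $\Phi'$, with $F(b')\ge\rho_x(a)\ge F(b)$. Let $\Phi''$ consist of $\Phi'$, the vertices $a,v',u'$ and the three colors of this link. Then $|\Phi''|\le12(s+1)$ and $b'\notin\Phi''$.

By induction there is a rainbow path $Q$ with first vertex $b'$ that avoids $\Phi''$ and has weight at least $F(b')$. The walk $b\,u\,v\,a\,v'\,u'\,b'$ followed by $Q$ is a rainbow path, because each piece avoids the vertices and colors of the earlier pieces apart from the common end, and it avoids $\Phi$. Its weight is at least $w(uv)+w(v'u')+F(b')\ge2x+F(b)=F_s(b)$.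
\end{proof}

It remains to see that values grow. Nothing is known about $F_{s+1}$, and nothing is needed: in a core, whatever the function $F$, most vertices gain. The reason is that an intermediate vertex $a$ receives little weight from vertices whose value exceeds its reach.

\begin{lemma}\label{lem:gain}
For $0\le s<T$ and $x>0$, $m(\{b:g_s(b)\ge x\})\ge\frac45\,m(X_s(x))$.
\end{lemma}

\begin{proof}
Let $X=X_s(x)$, $F=F_{s+1}$, $q=q_s$ and $\rho=\rho_x$. For every $a\in V$,
\begin{equation}\label{eq:above}
\omega_x\bigl(a,\{b:F(b)>\rho(a)\}\bigr)\le q\,m(a).
\end{equation}
Indeed, if no value of $F$ exceeds $\rho(a)$, the left side is $0$. Otherwise let $y$ be the least such value. Then $\{b:F(b)>\rho(a)\}=\{b:F(b)\ge y\}$, and weight more than $q\,m(a)$ into this set would give $\rho(a)\ge y$.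

Let $\Sigma$ be the sum of $\omega_x(a,b)$ over the pairs $(a,b)\in X\times X$ with $F(b)>\rho(a)$. Summing \eqref{eq:above} over $a\in X$ gives $\Sigma\le q\,m(X)$. Let $Y$ be the set of vertices of $X$ that do not gain at level $x$, and let $b\in Y$. Then $\omega_x(b,X)\ge6q\,m(b)$ by \eqref{eq:core}, and at most $q\,m(b)$ of this weight goes to vertices $a$ with $\rho(a)\ge F(b)$. So at least $5q\,m(b)$ goes to vertices $a\in X$ with $\rho(a)<F(b)$. By the symmetry (W1), $\Sigma\ge5q\,m(Y)$. Hence $m(Y)\le\frac15m(X)$, and every $b\in X\setminus Y$ has $g_s(b)\ge x$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:heavy}]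
We have $F_0(b)=2\sum_{s<T}g_s(b)$ and $g_s(b)=\int_0^{w_{\max}}\mathbf 1[g_s(b)\ge x]\,dx$; likewise $w(L)=\int_0^{w_{\max}}|H_x|\,dx$. All integrands are step functions by (W3). Lemmas~\ref{lem:gain} and~\ref{lem:cores} give
\begin{align*}
\sum_bm(b)F_0(b)&=2\int_0^{w_{\max}}\sum_{s<T}m(\{b:g_s(b)\ge x\})\,dx\\
&\ge\frac85\int_0^{w_{\max}}\sum_{s<T}m(X_s(x))\,dx\ \ge\ \frac85\Bigl(\frac{w(L)}{720p}-3n\,w_{\max}\Bigr).
\end{align*}
Since $F_0\ge0$ and $m(V)\le3n$, some vertex $b$ has
\[
F_0(b)\ge\frac{1}{m(V)}\sum_{b'}m(b')F_0(b')\ge\frac1{3n}\sum_{b'}m(b')F_0(b')\ge\frac{w(L)}{1350\,pn}-\frac85w_{\max}.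
\]
Lemma~\ref{lem:value} with $s=0$ and $\Phi=\emptyset$ gives the path.
\end{proof}

\section{A distribution on rainbow paths}\label{sec:minimax}

We pass from ``every weighting has a heavy path'' to ``some random path is likely to contain each edge''. We use von Neumann's minimax theorem in the following form: if $M$ and $W$ are nonempty polytopes (convex hulls of finite sets) in Euclidean spaces and $B\colon M\times W\to\mathbb R$ is bilinear, then
\[
\max_{\mu\in M}\min_{w\in W}B(\mu,w)=\min_{w\in W}\max_{\mu\in M}B(\mu,w).
\]
To control the term $\frac85w_{\max}$ in Proposition~\ref{prop:heavy} we admit only weightings that are spread over at least $\gamma$ edges. The price is that fewer than $\gamma$ edges of $L$ may be hit too rarely.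

\begin{lemma}\label{lem:mu}
Put $\gamma=4320\,pn$ and $\eta=1/(2700\,pn)$. If $|L|\ge\gamma$, there are a probability distribution $\mu$ on the rainbow paths of $G$ and a set $L^\circ\subseteq L$ with $|L\setminus L^\circ|<\gamma$ such that $\mu(P\ni e)\ge\eta$ for all $e\in L^\circ$.
\end{lemma}

\begin{proof}
Let $W$ be the polytope of all $w\in\mathbb R^L$ with $0\le w(e)\le1/\gamma$ and $w(L)=1$. It contains the uniform weighting, since $|L|\ge\gamma$. For $w\in W$, Proposition~\ref{prop:heavy} gives a rainbow path with
\[
w(P)\ge\frac1{1350\,pn}-\frac{8}{5\cdot4320\,pn}=\frac1{1350\,pn}-\frac1{2700\,pn}=\eta .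
\]
Let $M$ be the simplex of probability distributions on the finite set of rainbow paths of $G$, and let
\[
B(\mu,w)=\sum_P\mu(P)w(P)=\sum_{e\in L}w(e)\,\mu(P\ni e).
\]
For each $w\in W$, a point mass shows $\max_\mu B(\mu,w)\ge\eta$. By the minimax theorem there is $\mu\in M$ with $B(\mu,w)\ge\eta$ for all $w\in W$. Let $L^\circ=\{e\in L:\mu(P\ni e)\ge\eta\}$. If $|L\setminus L^\circ|\ge\gamma$, then the uniform weighting $w$ on $L\setminus L^\circ$ of total weight $1$ lies in $W$ and has $B(\mu,w)<\eta$, a contradiction.
\end{proof}

\section{The random process}\label{sec:process}

Let $p_r=2^{-r}$ and $\kappa_r=64/p_r$ for $r\ge0$, let $\kappa_{-1}=0$, and let $U_0=E(G)$. To \emph{discard} an edge means to set it aside and cover it in the end by a one-edge path. Phase $r=0,1,2,\dots$ consists of four steps.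
\begin{enumerate}
\item[(P1)] Discard all edges of $U_r$ that have an endpoint of degree less than $\kappa_r$. Let $U$ be the set of remaining edges; it satisfies \eqref{eq:degree} with $p=p_r$.
\item[(P2)] Discard the edges that are bad for $p=p_r$ and this $U$. The remaining set is $L$.
\item[(P3)] If $|L|<\gamma_r=4320\,p_rn$, discard $L$ and stop. Otherwise choose $\mu$ and $L^\circ$ as in Lemma~\ref{lem:mu}, by a fixed deterministic rule, and discard $L\setminus L^\circ$.
\item[(P4)] Sample $N_r=\lceil4000\,p_rn\rceil$ independent paths from $\mu$, with fresh randomness. Let $U_{r+1}$ be the set of edges of $L^\circ$ that lie in none of them.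
\end{enumerate}
If the process stops in phase $r$, we put $U_j=\emptyset$ for $j>r$, and nothing is discarded or sampled later. Step (P4) of phase $r$ is reached only if $L\ne\emptyset$, which requires $64\cdot2^r\le n-1$. Hence the process stops, and since $r+1\le2^r\le n$ for such $r$, sampling takes place in at most $n$ phases. In each phase every edge of $U_r$ is discarded, covered by a sampled path, or passed on to $U_{r+1}$, and in the last phase every edge is discarded. So the sampled paths and the discarded edges form a rainbow path cover. We must bound its expected size.

The distribution $\mu$ depends on the whole past, and edges on a common path tend to be covered together, so the events $e\in U_r$ are far from independent. But overloading is defined by sums over a star or a color class, and a rainbow path meets these sets in at most two edges. On such sets $U_r$ is dominated, in the sense of the next lemma, by a random set that contains each edge independently with probability $p_r$.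

\begin{lemma}\label{lem:survive}
If $A\subseteq E(G)$ is contained in a star or in a color class, then $\Pr(A\subseteq U_r)\le p_r^{|A|}$ for all $r\ge0$.
\end{lemma}

\begin{proof}
We may assume $A\ne\emptyset$. We use induction on $r$; for $r=0$ the bound is $1$. Condition on the history up to the end of step (P3) of phase $r$. If the process has stopped, then $U_{r+1}=\emptyset$. Otherwise the history determines $U_r$, $\mu$ and $L^\circ$, and $U_{r+1}\subseteq L^\circ\subseteq U_r$. Suppose $A\subseteq L^\circ$. A rainbow path contains at most two edges of $A$, so
\[
\mu(P\cap A\ne\emptyset)\ge\frac12\sum_{e\in A}\mu(P\ni e)\ge\frac12|A|\eta,\qquad\eta=\frac1{2700\,p_rn}.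
\]
The conditional probability that all $N_r$ samples miss $A$ is therefore at most $\exp(-|A|\eta N_r/2)\le2^{-|A|}$, because $\eta N_r/2\ge4000/5400>\ln2$. In all cases the conditional probability of $A\subseteq U_{r+1}$ is at most $2^{-|A|}\mathbf 1[A\subseteq U_r]$. Taking expectations gives $\Pr(A\subseteq U_{r+1})\le2^{-|A|}p_r^{|A|}=p_{r+1}^{|A|}$.
\end{proof}

Lemma~\ref{lem:survive} is all that the exponential-moment proof of an upper tail bound needs. We bound the probability that the sum is large \emph{and} a given edge $f$ is still present. The resulting factor $p$ matters: it makes the expected number of bad edges at $v$ depend on $p\,d(v)$ rather than on $d(v)$. Recall Markov's inequality: $\Pr(Z\ge t)\le\mathbb E Z/t$ for $Z\ge0$ and $t>0$. We write $\mathrm e=\exp(1)$.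

\begin{lemma}\label{lem:tail}
Fix $r$, let $p=p_r$, and let $U\subseteq U_r$ be the set in step \textup{(P1)} of phase $r$. Let $A_0$ be a star or a color class, $f\in A_0$, $D>0$ and $\sigma\ge0$. Let $Y=\sum_{g\in A_0}\beta_g\mathbf 1[g\in U]$ with fixed reals $0\le\beta_g\le2/D$ such that $\sum_g\beta_g\le\sigma$. Then
\[
\Pr\Bigl(f\in U\ \text{and}\ Y>2p\sigma+\frac{2p}{\sqrt{pD}}\Bigr)\le \mathrm e\,p\exp\bigl(-\sqrt{pD}\bigr).
\]
\end{lemma}

\begin{proof}
Let $\theta=D/2$ and $\xi_g=\exp(\theta\beta_g)-1$. Since $0\le\theta\beta_g\le1$ and the convex function $\exp(t)-1$ lies below $2t$ at $t=0$ and $t=1$, we have $0\le\xi_g\le2\theta\beta_g$. Let $A_1=A_0\setminus\{f\}$. Then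
\begin{align*}
\mathbf 1[f\in U]\exp(\theta Y)&=\exp(\theta\beta_f)\,\mathbf 1[f\in U]\prod_{g\in A_1}\bigl(1+\xi_g\mathbf 1[g\in U]\bigr)\\
&=\exp(\theta\beta_f)\sum_{A\subseteq A_1}\Bigl(\prod_{g\in A}\xi_g\Bigr)\mathbf 1[A\cup\{f\}\subseteq U].
\end{align*}
All coefficients are nonnegative, and $\Pr(A\cup\{f\}\subseteq U)\le p^{|A|+1}$ by Lemma~\ref{lem:survive}. So the expectation is at most
\[
\mathrm e\,p\prod_{g\in A_1}(1+p\xi_g)\le \mathrm e\,p\exp\Bigl(p\sum_g\xi_g\Bigr)\le \mathrm e\,p\exp(2p\theta\sigma).
\]
On the event in question, $\mathbf 1[f\in U]\exp(\theta Y)\ge\exp\bigl(2p\theta\sigma+2p\theta/\sqrt{pD}\bigr)=\exp\bigl(2p\theta\sigma+\sqrt{pD}\bigr)$. Markov's inequality completes the proof.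
\end{proof}

\begin{lemma}\label{lem:bad}
In the setting of Lemma~\ref{lem:tail}, let $e=uv$ be an edge with $d(u),d(v)\ge\kappa_r$. For this orientation,
\begin{align*}
\Pr(e\in U,\ \text{\textup{(B1)} or \textup{(B3)}})&\le17\,\mathrm e\,p\exp\bigl(-\sqrt{pD(u)}\bigr),\\
\Pr(e\in U,\ \text{\textup{(B2)}})&\le \mathrm e\,p\exp\bigl(-\sqrt{pD(v)}\bigr).
\end{align*}
\end{lemma}

\begin{proof}
For (B1) apply Lemma~\ref{lem:tail} to the star at $u$ with $f=e$, $D=D(u)$, $\beta_g=1/d(u)\le1/D$ and $\sigma=1$. Then $Y=\deg_U(u)/d(u)$, and the probability is at most $\mathrm e\,p\exp(-\sqrt{pD(u)})$.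

Next let $a$ be a vertex, $D$ a scale and $\varphi\in\{u,v,c(e)\}$. We claim
\begin{equation}\label{eq:triple}
\Pr\bigl(e\in U,\ (a,D,\varphi)\text{ overloaded}\bigr)\le \mathrm e\,p\exp\bigl(-\sqrt{pD}\bigr).
\end{equation}
If $\varphi$ is a vertex, let $A_0$ be the star at $\varphi$, with $\beta_{y\varphi}=1/d(y)\le1/D$ for $y\in N_D(a)\cap N(\varphi)$ and $\beta_{y\varphi}=0$ otherwise. If $\varphi=c(e)$, let $A_0$ be the color class of $\varphi$, and let $\beta_g$ be the sum of $1/d(y)$ over the endpoints $y$ of $g$ in $N_D(a)$, so $\beta_g\le2/D$; since $A_0$ is a matching, each $y$ contributes to at most one $g$. In both cases $e\in A_0$, $\sum_g\beta_g\le S_D(a)$, and $Y$ is the sum in Definition~\ref{def:over}. Lemma~\ref{lem:tail} with $f=e$ and $\sigma=S_D(a)$ gives \eqref{eq:triple}.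

The bound for (B2) is \eqref{eq:triple} with $a=\varphi=u$ and $D=D(v)$. For (B3) let $Z$ be $\mathbf 1[e\in U]$ times the number of $a\in N(u)$ counted in (B3). By \eqref{eq:triple} with $D=D(u)$ and $\varphi\in\{c(e),v\}$, we have $\mathbb EZ\le2d(u)\,\mathrm e\,p\exp(-\sqrt{pD(u)})$, and Markov's inequality gives $\Pr(Z>d(u)/8)\le16\,\mathrm e\,p\exp(-\sqrt{pD(u)})$.
\end{proof}

\section{The size of the cover}\label{sec:count}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We bound the four contributions to the cover produced by the process.

\emph{Edges discarded in \textup{(P1)}.} Both endpoints of an edge of $U_r$ have degree at least $\kappa_{r-1}$: this is vacuous for $r=0$, and for $r\ge1$ the edge survived (P1) in phase $r-1$. So an edge discarded in (P1) of phase $r$ has an endpoint in $I_r=\{v:\kappa_{r-1}\le d(v)<\kappa_r\}$. By Lemma~\ref{lem:survive} for single edges, the expected number of such edges is at most $\sum_{v\in I_r}d(v)p_r\le64|I_r|$. The sets $I_r$ are disjoint, so the total over all phases is at most $64n$.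

\emph{Edges discarded in \textup{(P2)}.} Sum the bounds of Lemma~\ref{lem:bad} over both orientations of all edges whose endpoints have degree at least $\kappa_r$. A vertex $v$ occurs at most $d(v)$ times as first and at most $d(v)$ times as second vertex, and $D(v)>d(v)/2$. So the expected number of bad edges in phase $r$ is at most
\[
18\,\mathrm e\sum_{v:\,p_rd(v)\ge64}\psi(p_rd(v)),\qquad\psi(y)=y\exp\bigl(-\sqrt{y/2}\bigr).
\]
The derivative of $\ln\psi$ is $\bigl(1-\frac12\sqrt{y/2}\bigr)/y$, so $\psi$ is decreasing for $y\ge8$. For $y\ge64$,
\[
\frac{\psi(2y)}{\psi(y)}=2\exp\bigl(-(1-2^{-1/2})\sqrt y\bigr)\le2\exp\bigl(-(8-\sqrt{32})\bigr)<\frac14,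
\]
since $8-\sqrt{32}>2.3>\ln8$. For fixed $v$, the numbers $2^{-r}d(v)\ge64$ with $r\ge0$ are obtained from the smallest one, $y_0\ge64$, by repeated doubling. Hence the sum of $\psi$ over them is at most $\frac43\psi(y_0)\le\frac43\cdot64\exp(-\sqrt{32})<0.3$, because $\exp(\sqrt{32})>286$. The total over all phases is at most $18\,\mathrm e\cdot0.3\,n<15n$.

\emph{Edges discarded in \textup{(P3)}.} Fewer than $\gamma_r$ in phase $r$, in either branch, so at most $\sum_r4320\cdot2^{-r}n=8640n$ in total.

\emph{Sampled paths.} At most $4000\cdot2^{-r}n+1$ in phase $r$, in at most $n$ phases, so at most $8000n+n$ in total.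

The expected size of the cover is at most $(64+15+8640+8001)\,n=16720\,n$. So some outcome of the process is a rainbow path cover with at most $17000\,n$ paths.
\end{proof}

The threshold $64/p$ in \eqref{eq:degree} balances the first two contributions. A vertex leaves the process when its expected uncovered degree falls below $64$, so that discarding its remaining edges is cheap; while it stays, $pD\ge32$ makes the errors in \eqref{eq:eps} and the values of $\psi$ summable.

\section{Locally bounded colorings}\label{sec:local}

Vizing's theorem states that the edge set of a simple graph of maximum degree at most $k$ is a union of $k+1$ matchings, some of which may be empty.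

\begin{proof}[Proof of Theorem~\ref{thm:local}]
Let $G$ have a locally $k$-bounded coloring. Each color class $\alpha$ forms a simple graph of maximum degree at most $k$, so it is a union of matchings $M_{\alpha,1},\dots,M_{\alpha,k+1}$, which we may take to be disjoint. For $i=1,\dots,k+1$ let $G_i$ be the graph on $V(G)$ with edge set $\bigcup_\alpha M_{\alpha,i}$. Two edges of $G_i$ with the same color $\alpha$ lie in the matching $M_{\alpha,i}$, so the coloring of $G_i$ is proper. By Theorem~\ref{thm:main}, each $G_i$ has a rainbow path cover with at most $17000\,n$ paths. These paths are rainbow paths of $G$, and $E(G)=\bigcup_iE(G_i)$, so together they cover $G$.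

The converse is Example~\ref{ex:cube} with $t=1,2,\dots$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{RPC}
\emph{Rainbow path covers of sparse random graphs},
\texttt{https://repositorio.usp.br/\allowbreak bitstreams/\allowbreak 4cee253e-d4d3-4de2-\allowbreak 910f-b1e64c8b77da}.

\end{thebibliography}
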